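\title{Subtraction games with exponentially long periods}

\begin{abstract}
The nim-sequence of a finite subtraction game $S(s_1,\dots,s_k)$ is eventually periodic. It has been conjectured that for each fixed $k\ge 2$ the period is bounded by a polynomial of degree $\binom k2$ in the largest move $s_k$. We disprove this: for every $k\ge 288$ there are games with exactly $k$ moves whose period is at least $2^{s_k/570}$, with $s_k$ arbitrarily large. The proof shows that a one-heap subtraction game can simulate, on fixed residue classes of the heap size, a finite network of NOR gates with delays, and then simulates a binary counter built from seven gates.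
\end{abstract}

\section{Introduction}

Let $S=\{s_1<s_2<\dots<s_k\}$ be a finite set of positive integers, called \emph{moves}. The \emph{subtraction game} $S(s_1,\dots,s_k)$ is played on one heap of tokens. Two players alternate; a player facing a heap of $n$ tokens removes exactly $s$ of them, for some $s\in S$ with $s\le n$, and a player who cannot move loses. The \emph{nim-sequence} of the game is defined recursively by
\[
\mathcal G(n)=\operatorname{mex}\{\mathcal G(n-s): s\in S,\ s\le n\}\qquad(n\ge 0),
\]
where $\operatorname{mex}$ of a set is the least nonnegative integer not in the set. The player to move loses under correct play exactly when $\mathcal G(n)=0$: from a heap of value $0$ every move leads to a positive value, and from a heap of positive value some move leads to the value $0$.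

An integer $P\ge 1$ is an \emph{eventual period} of a sequence $(z_n)$ if $z_{n+P}=z_n$ for all large $n$. The nim-sequence of every finite subtraction game has an eventual period, and the least one is the \emph{period} of the game. It is the length of the block that has to be stored in order to know $\mathcal G(n)$ for all large $n$.

How long can the period be, in terms of $k$ and $s_k$? The recurrence looks back at most $s_k$ steps and takes at most $k+1$ values, so a pigeonhole argument bounds the period by $(k+1)^{s_k}$. The smallest cases fall far short of this: the period is $2s_1$ for $k=1$ and at most $s_1+s_2$ for $k=2$. (All three facts are proved in Section~\ref{sec:outcome}.) Since the recurrence consults only $k$ of the preceding $s_k$ values, one may guess that for fixed $k$ the period stays polynomial in $s_k$; a product of one factor $s_i+s_j$ for each pair of moves would have degree $\binom k2$. The following conjecture appears in \cite{thesis}.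

\medskip
\noindent\textbf{Conjecture.} \emph{For each fixed $k\ge 2$ there is a polynomial $P_k$ of degree $\binom k2$ such that every subtraction game $S(s_1,\dots,s_k)$ has period at most $P_k(s_k)$.}
\medskip

The case $k=1$ has to be excluded because $\binom12=0$ while $2s_1$ is unbounded, and the case $k=2$ holds with $P_2(s)=2s$. We show that the conjecture is false for every $k\ge 288$, and that for these $k$ no polynomial of any degree will do.

\begin{theorem}\label{thm:main}
For every $k\ge 288$ and every $N\ge k$ there is a subtraction game with exactly $k$ moves and $s_k=570N-60$ whose nim-sequence has period divisible by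
\[
570\cdot N\cdot 2^{N}.
\]
Hence the period is at least $2^{s_k/570}$, and for fixed $k\ge 288$ no polynomial in $s_k$ bounds it.
\end{theorem}

So the pigeonhole bound has the right shape after all.

\begin{theorem}\label{thm:strong}
Let $\pi_k(n)$ be the largest period of a subtraction game with $k$ moves and $s_k\le n$. For every $k\ge 288$ and $n\ge 570(k+1)$,
\[
2^{\,n/570}\ \le\ \pi_k(n)\ \le\ (k+1)^{n}.
\]
Thus $\log\pi_k(n)=\Theta(n)$ for each fixed $k\ge 288$.
\end{theorem}

We make no claim about $3\le k\le 287$, and the constants $288$ and $570$ are not optimized.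

The idea is to read the game as a computer. The indicator $x_n$ of the losing heaps is the NOR of $k$ earlier terms. We fix a modulus $B$ and let a few residue classes modulo $B$ play the role of logic gates, the heap $Bq+a$ carrying the output of a gate at time $q$. A wire with delay $L$ then costs a single move, of size about $BL$, and it stores $L$ bits. This is where the guess behind the conjecture goes wrong: the memory grows with the \emph{size} of the moves while their \emph{number} stays fixed. The obstacle is that every move is available from every heap, so the wires interfere with one another. Section~\ref{sec:example} shows the obstacle and its cure on a network of two gates, Section~\ref{sec:sim} proves the simulation for arbitrary networks, Section~\ref{sec:counter} builds an $N$-bit counter from seven gates and twelve wires, and Section~\ref{sec:games} assembles the games.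

\section{The outcome sequence and the simplest periods}\label{sec:outcome}

We begin with the general upper bound, which also proves eventual periodicity.

\begin{lemma}\label{lem:upper}
The nim-sequence of $S(s_1,\dots,s_k)$ has an eventual period at most $(k+1)^{s_k}$.
\end{lemma}

\begin{proof}
The mex of at most $k$ numbers is at most $k$, so all nim-values lie in $\{0,\dots,k\}$. For $m\ge 0$ let $v_m=(\mathcal G(m),\dots,\mathcal G(m+s_k-1))$. From the heap $m+s_k$ all $k$ moves are legal, and they lead to heaps in $[m,m+s_k-1]$. So $v_m$ determines $\mathcal G(m+s_k)$, and hence $v_{m+1}$, by a rule that does not depend on $m$. The vectors $v_0,v_1,\dots$ form an orbit of a self-map of a set with $(k+1)^{s_k}$ elements. The orbit enters a cycle of length at most $(k+1)^{s_k}$, and this length is an eventual period of $\mathcal G$.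
\end{proof}

For lower bounds it is enough to follow the zeros of $\mathcal G$. The \emph{outcome sequence} of the game is
\[
x_n=\begin{cases}1&\text{if } n\ge 0 \text{ and }\mathcal G(n)=0,\\ 0&\text{if } n\ge 0\text{ and }\mathcal G(n)>0,\text{ or if } n<0.\end{cases}
\]
Let $\operatorname{NOR}$ of a finite set of bits be $1$ if all of them are $0$ (in particular $\operatorname{NOR}(\emptyset)=1$) and $0$ otherwise. Since $\mathcal G(n)=0$ exactly when no legal move leads to a heap of value $0$, and since an illegal move contributes the harmless bit $x_{n-s}=0$, we have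
\begin{equation}\label{eq:nor}
x_n=\operatorname{NOR}\{x_{n-s}:s\in S\}\qquad(n\ge 0).
\end{equation}
Every eventual period of $\mathcal G$ is an eventual period of $x$. To prove Theorem~\ref{thm:main} it therefore suffices to find games in which every eventual period of $x$ is divisible by $570N2^N$.

For one move $s$, \eqref{eq:nor} reads $x_n=1-x_{n-s}$ for $n\ge0$. So $x$ consists of $s$ ones followed by $s$ zeros, repeated; $\mathcal G(n)=1-x_n$; and the period is $2s$.

\begin{proposition}\label{prop:two}
The game $S(a,b)$ with $a<b$ has period at most $a+b$.
\end{proposition}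

\begin{proof}
If $x_n=1$, then $x_{n+a}=x_{n+b}=0$, hence $x_{n+a+b}=\operatorname{NOR}\{x_{n+b},x_{n+a}\}=1$. So $x$ is nondecreasing along each residue class modulo $a+b$, hence eventually constant on it, and $a+b$ is an eventual period of $x$.

To pass to $\mathcal G$ we show by induction on $m$ that $\mathcal G(m)=1$ if and only if $x_{m-a}=1$. For $m<a$ both statements are false. Let $m\ge a$. Suppose $x_{m-a}=1$. Then $m$ has an option of value $0$. It has no option $m-s$ of value $1$, since by induction that would give $x_{m-s-a}=1$, against $x_{m-a}=1$ and \eqref{eq:nor}. So $\mathcal G(m)=1$. Suppose $x_{m-a}=0$. Then $x_{m-a-s}=1$ for some move $s$, so $\mathcal G(m-s)=1$ by induction, and $\mathcal G(m)\ne 1$. As $\mathcal G$ takes values in $\{0,1,2\}$, the value $\mathcal G(m)$ is determined by the pair $(x_m,x_{m-a})$, and $a+b$ is an eventual period of $\mathcal G$.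
\end{proof}

\section{Gates on residue classes: two gates modulo 70}\label{sec:example}

We identify the bits $0,1$ with false and true, and write $\neg,\wedge,\vee,\oplus$ for negation, conjunction, disjunction and addition modulo $2$.

\begin{definition}\label{def:network}
A \emph{network} on the gates $1,\dots,t$ is a finite set $\mathcal E$ of \emph{edges} $(i,j,L)$, read ``gate $i$ reads gate $j$ with delay $L$'', where $i\ne j$, $L\ge 0$ is an integer, and $L\ge 1$ unless $i>j$. Its \emph{signals} $y_1,\dots,y_t$ are defined by $y_i(q)=0$ for $q<0$ and
\begin{equation}\label{eq:signals}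
y_i(q)=\operatorname{NOR}\{y_j(q-L):(i,j,L)\in\mathcal E\}\qquad(q\ge 0).
\end{equation}
\end{definition}

The condition on $L$ says that the pair $(q-L,j)$ precedes $(q,i)$ lexicographically, so \eqref{eq:signals} is a valid recursion. Our running example, and later a part of the counter, is a network of two gates $p$ and $r$, in this order, that emits a pulse every $N$ steps. A single $1$, created at time $0$ by the zero history, circulates through two negations with total delay $N$.

\begin{lemma}\label{lem:pulse}
Let $N\ge 2$, and let $p,r$ vanish at negative times and satisfy, for $q\ge 0$,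
\[
p(q)=\operatorname{NOR}\{r(q-1)\},\qquad r(q)=\operatorname{NOR}\{p(q-N+1)\}.
\]
Then for $q\ge 0$ we have $p(q)=1$ if and only if $N\mid q$, and $r(q)=0$ if and only if $N\mid q+1$.
\end{lemma}

\begin{proof}
We have $p(0)=\neg r(-1)=1$. For $0\le q\le N-2$ the time $q-N+1$ is negative, so $r(q)=1$, and therefore $p(q)=0$ for $1\le q\le N-1$. For $q\ge N$ we get $p(q)=\neg r(q-1)=p(q-N)$. This proves the statement on $p$. For $q\ge N-1$ we have $r(q)=\neg p(q-N+1)$, which is $0$ exactly when $N\mid q+1$; for $0\le q\le N-2$ we have $r(q)=1$ and $N\nmid q+1$.
\end{proof}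

Equations \eqref{eq:nor} and \eqref{eq:signals} have the same form and the same zero history. To realize a network inside a game, choose a modulus $B$ and residues $0<a_1<\dots<a_t<B$, and ask for $x_{Bq+a_i}=y_i(q)$. The edge $(i,j,L)$ then calls for the move $a_i-a_j+BL$, which takes $Bq+a_i$ to $B(q-L)+a_j$. But in \eqref{eq:signals} each gate has its own inputs, whereas in \eqref{eq:nor} every heap uses every move. Three things must be arranged.
\begin{enumerate}
\item The move made for gates $i,j$ must not connect another pair of gates. So the differences $a_i-a_j$ should be distinct modulo $B$.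
\item From the other gates this move then lands on residues that carry no gate, and it is harmless only if $x=0$ there. This does not happen by itself, because the NOR of zeros is $1$. Such a \emph{dead} residue needs a move to a heap with $x=1$.
\item So we reserve a few \emph{clock} residues on which $x=1$ always. Every move must lead from a clock to a dead residue, no move may lead from a gate to a clock, and the moves that kill the dead residues must not connect any two gates.
\end{enumerate}

\begin{example}\label{ex:seventy}
Take $N=2$, so that $p=r=1,0,1,0,\dots$. Let $B=70$, let the clocks be $0,1,4$, and put $p$ on the residue $10$ and $r$ on the residue $30$. The edge in which $p$ reads $r$ with delay $1$ becomes the move $10-30+70=50$, and the edge in which $r$ reads $p$ with delay $1$ becomes $30-10+70=90$. Modulo $70$ these two moves act on the clocks and gates as follows.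
\[
\begin{array}{c|ccc|cc}
u & 0&1&4&10&30\\ \hline
u-50 & 20&21&24&\mathbf{30}&50\\
u-90 & 50&51&54&60&\mathbf{10}
\end{array}
\]
Only the two intended connections, in boldface, land on a clock or a gate. To kill the other $65$ residues, add the $31$ moves
\begin{gather*}
2,12,\dots,62;\qquad 5,15,\dots,65;\qquad 13,23,\dots,63;\\
16,36,46,56;\qquad 7,17,\dots,57;\qquad 68.
\end{gather*}
Now play. The heaps $0,1$ admit no move, so $x_0=x_1=1$. The move $2$ gives $x_2=x_3=0$. From $4$ the only move leads to $2$, since $3$ and $4$ are not moves, so $x_4=1$. The heaps $5,6,7,8,9$ reach $0,1,0,1,4$ by the moves $5,5,7,7,5$, so $x=0$ on them. From $10$ the moves $2,5,7$ lead to $8,5,3$, and the move $6$, which would reach the clock $4$, is absent; so $x_{10}=1=p(0)$. The heaps $11,\dots,20$ reach a clock by the moves $7,12,12,13,15,15,13,17,15,16$. Adding multiples of $10$ to these moves kills every heap from $21$ to $69$, with two exceptions: $67$ is not a move, so $68$ is killed by the move $68$ instead; and $26$ is not a move, nor are $30,29,20$, so $30$ reaches none of $4,0,1,10$ and $x_{30}=1=r(0)$.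

The heaps with $x=1$ so far are $0,1,4,10,30$. To reach one of them, the heap $70$ would need one of the moves $70,69,66,60,40$, and $71$ one of $71,70,67,61,41,1$ (the last to reach $70$), and $74$ one of $74,73,70,64,44,4,3$. None of these is a move, so the clocks tick again: $x_{70}=x_{71}=x_{74}=1$. The gates switch: $80-50=30$ gives $x_{80}=0=p(1)$, and $100-90=10$ gives $x_{100}=0=r(1)$. Proposition~\ref{prop:sim} below shows that this continues for all heaps.

The choice of $10$ and $30$ matters. With $r$ on the residue $20$, the edge in which $r$ reads $p$ would be the move $20-10+70=80$, which also leads from the residue $10$ of $p$ to the clock $0$ and forces $p$ to $0$ whatever $r$ does. So the differences must be distinct within the set $\{0,10,30\}$ that includes the clock $0$, and they are: the differences of $0,1,3$ modulo $7$ are $1,2,3,4,5,6$, each once.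
\end{example}

\section{Simulating an arbitrary network}\label{sec:sim}

A set $M$ of residues is a \emph{Sidon set modulo $\beta$} if each nonzero residue modulo $\beta$ equals $m-m'$ for at most one ordered pair $(m,m')\in M^2$. Throughout this section, $\beta\ge 2$ and $0<\alpha_1<\dots<\alpha_t<\beta$ are integers such that
\[
M=\{0,\alpha_1,\dots,\alpha_t\}\ \text{ is a Sidon set modulo }\beta .
\]
Put $\alpha=\{\alpha_1,\dots,\alpha_t\}$ and $B=10\beta$. A residue modulo $B$ is a \emph{clock} if it lies in $C=\{0,1,4\}$, \emph{active} if it lies in $A=\{10\alpha_1,\dots,10\alpha_t\}$, \emph{live} if it lies in $K=C\cup A$, and \emph{dead} otherwise. We apply the same words to integers, according to their residue. Since $10\mid B$, a residue modulo $B$ has a well-defined \emph{last digit}, its residue modulo $10$.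

\subsection*{The moves that kill dead residues}
A move leads from some live residue to a live residue exactly when its residue lies in $K-K$. A dead residue $d$ can therefore be killed without side effects if $d-c\notin K-K$ for some clock $c$.

\begin{remark}
One clock is not enough. Suppose the only clock is $0$, and let $D$ be the set of dead residues. Each $d\in D$ must then be the residue of a move, and we need $u-D\subseteq D$ for every live $u$. As $D$ is finite this gives $u-D=D$, hence $u-K=K$, so $K$ is closed under subtraction. A move of residue $a-a'$ between distinct active residues then also leads from the clock $0$ to the nonzero live residue $a'-a$, which is active. With several clocks, each dead residue has several candidate moves to choose from.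
\end{remark}

Placing the gates on multiples of $10$ makes $K-K$ easy to describe by last digits, whatever $\alpha$ is. We have $C-C=\{0,\pm1,\pm3,\pm4\}$; the elements of $C-A$ end in $0,1,4$; those of $A-C$ end in $0,9,6$, the ones ending in $6$ being $10\alpha_i-4$; and those of $A-A$ end in $0$. Hence the only elements of $K-K$ with last digit in $\{2,3,5,6,7,8\}$ are
\begin{equation}\label{eq:forbidden}
3,\qquad B-3,\qquad B-4,\qquad 10\alpha_i-4\quad(1\le i\le t).
\end{equation}
A dead residue $d$ has the candidates $d$, $d-1$, $d-4$, and for every last digit of $d$ one of them ends in $2,3,5,6,7$ or $8$. The tight case is the digit $0$, where only $d-4$ qualifies; it is on the list \eqref{eq:forbidden} exactly when $d\equiv 0$ or $d\in A$, that is, when $d$ is not dead. This leads to the set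
\begin{align*}
S_0={}&\{10\delta+2,\ 10\delta+5: 0\le\delta\le\beta-1\}\ \cup\ \{10\delta+3:1\le\delta\le\beta-1\}\\
&\cup\ \{10\delta+6:0\le\delta\le\beta-2,\ \delta+1\notin\alpha\}\\
&\cup\ \{10\delta+7:0\le\delta\le\beta-2\}\ \cup\ \{10\beta-2\},
\end{align*}
which for $\beta=7$, $\alpha=\{1,3\}$ is the list of $31$ moves in Example~\ref{ex:seventy}. Its elements lie in $[2,B-2]$, and
\begin{equation}\label{eq:size}
|S_0|=2\beta+(\beta-1)+(\beta-1-t)+(\beta-1)+1=5\beta-t-2 .
\end{equation}

\begin{lemma}\label{lem:dead}
For each dead $d\in\{0,\dots,B-1\}$ there is $s\in S_0$ with $d-s\in\{0,1,4\}$, as integers.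
\end{lemma}

\begin{proof}
Write $d=10\delta+e$ with $0\le\delta\le\beta-1$ and $0\le e\le 9$, and choose $s$ from the table.
\[
\begin{array}{c|l|l|c}
e&\text{condition}&s&d-s\\ \hline
0&\delta\ge1,\ \delta\notin\alpha&10(\delta-1)+6&4\\
1&\delta\ge1&10(\delta-1)+7&4\\
2&&10\delta+2&0\\
3&&10\delta+2&1\\
4&\delta\ge1&10\delta+3&1\\
5&&10\delta+5&0\\
6&&10\delta+5&1\\
7&\delta\ge1&10\delta+3&4\\
7&\delta=0&7&0\\
8&\delta\le\beta-2&10\delta+7&1\\
8&\delta=\beta-1&10\beta-2&0\\
9&&10\delta+5&4
\end{array}
\]
The values of $d$ not covered are $0,1,4$ and $10\alpha_i$, which are live. Each listed $s$ satisfies the range condition in the definition of $S_0$; in the first row, $s=10\delta'+6$ with $\delta'=\delta-1\le\beta-2$ and $\delta'+1=\delta\notin\alpha$. The extra rows for $d=7$ and $d=B-2$ avoid the moves $3$ and $B-3$ from \eqref{eq:forbidden}.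
\end{proof}

\subsection*{The moves that carry the edges}
Let $\mathcal E$ be a network on the gates $1,\dots,t$. For an edge $(i,j,L)$ put
\[
s(i,j,L)=10(\alpha_i-\alpha_j)+BL,\qquad S_{\mathcal E}=\{s(i,j,L):(i,j,L)\in\mathcal E\}.
\]
These numbers are positive: if $L=0$ then $i>j$ and $\alpha_i>\alpha_j$, and if $L\ge1$ then $BL\ge 10\beta>10(\alpha_j-\alpha_i)$. Distinct edges give distinct moves: the residue of $s(i,j,L)$ modulo $B$ determines the nonzero residue $\alpha_i-\alpha_j$ modulo $\beta$, hence $(i,j)$ by the Sidon property, and then $s(i,j,L)$ determines $L$. So $|S_{\mathcal E}|=|\mathcal E|$.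

Finally, to adjust the number of moves, let $X$ be any finite set of positive integers congruent to $2$ modulo $10$, and put
\[
S=S_0\cup S_{\mathcal E}\cup X .
\]
The elements of $S_{\mathcal E}$ end in $0$, and those of $S_0\cup X$ do not.

\begin{lemma}\label{lem:live}
Let $u$ be a live residue and $s\in S$. Then $u-s$ is dead, unless $u=10\alpha_i$ and $s=s(i,j,L)$ for an edge $(i,j,L)\in\mathcal E$.
\end{lemma}

\begin{proof}
All congruences between multiples of $10$ modulo $B$ are divided by $10$ and read modulo $\beta$.

\emph{Case $s\in S_0\cup X$.} If $u-s$ were live, the residue of $s$ would lie in $K-K$. Its last digit is in $\{2,3,5,6,7,8\}$, so the residue would be on the list \eqref{eq:forbidden}. No number on the list ends in $2$, which settles $s\in X$. An element of $S_0$ is its own residue, and the numbers $3=10\cdot0+3$, $B-3=10(\beta-1)+7$, $B-4=10(\beta-1)+6$ and $10\alpha_i-4=10(\alpha_i-1)+6$ are excluded from $S_0$ by the ranges of $\delta$.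

\emph{Case $s=s(i',j',L)\in S_{\mathcal E}$.} Let $\rho=\alpha_{i'}-\alpha_{j'}$. Then $\rho\not\equiv0\pmod\beta$ because $i'\ne j'$, and $u-s\equiv u-10\rho\pmod B$ has the same last digit as $u$. By the Sidon property, $(\alpha_{i'},\alpha_{j'})$ is the only pair in $M^2$ with difference $\rho$. Suppose $u-s$ is live.

If $u$ is a clock and $u-s$ is a clock, then $u-s\equiv u$, since the three clocks have different last digits; so $\rho\equiv0$, which is false. If $u$ is a clock and $u-s\equiv10\alpha_j$, then $u$ ends in $0$, so $u=0$ and $\rho\equiv0-\alpha_j$; this forces $\alpha_{i'}=0$, which is false. If $u=10\alpha_i$ and $u-s$ is a clock, then this clock ends in $0$, so it is $0$ and $\rho\equiv\alpha_i-0$; this forces $\alpha_{j'}=0$, which is false. There remains $u=10\alpha_i$ and $u-s\equiv10\alpha_j$. Then $\rho\equiv\alpha_i-\alpha_j$, so $(i,j)=(i',j')$, which is the exception in the statement.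
\end{proof}

\begin{proposition}\label{prop:sim}
The outcome sequence of the game $S=S_0\cup S_{\mathcal E}\cup X$ satisfies, for every $n\ge0$:
\begin{enumerate}
\item[(i)] $x_n=1$ if $n$ is a clock;
\item[(ii)] $x_n=0$ if $n$ is dead;
\item[(iii)] $x_n=y_i(q)$ if $n=Bq+10\alpha_i$.
\end{enumerate}
\end{proposition}

\begin{proof}
We use induction on $n$ and the recurrence \eqref{eq:nor}.

Let $n$ be a clock. By Lemma~\ref{lem:live}, for each $s\in S$ the integer $n-s$ is dead. It is either negative or covered by the induction hypothesis, so $x_{n-s}=0$. Hence $x_n=1$.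

Let $n=Bq+d$ with $d\in\{0,\dots,B-1\}$ dead, and take $s$ from Lemma~\ref{lem:dead}. Then $n-s=Bq+c$ with $c\in\{0,1,4\}$, a nonnegative clock, so $x_{n-s}=1$ and $x_n=0$.

Let $n=Bq+10\alpha_i$. By Lemma~\ref{lem:live}, $x_{n-s}=0$ for all $s\in S$ other than the moves $s(i,j,L)$ with $(i,j,L)\in\mathcal E$. For such a move $n-s=B(q-L)+10\alpha_j$. Since $0<10\alpha_j<B$, this number is negative exactly when $q-L<0$, and then $x_{n-s}=0=y_j(q-L)$; otherwise $x_{n-s}=y_j(q-L)$ by induction. Comparing \eqref{eq:nor} with \eqref{eq:signals} gives $x_n=y_i(q)$.
\end{proof}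

Two hypotheses deserve a comment. A gate may not read itself: an edge $(i,i,L)$ would be the move $BL$, which leads from clocks to clocks and contradicts (i) at $n=BL$. And Lemma~\ref{lem:dead} is stated for integers rather than residues because of the first block $q=0$, where a move exceeding $d$ would be illegal.

\begin{remark}
Every network can be simulated, since a suitable Sidon set exists for every $t$. Take $\beta=2^{t+1}$ and $\alpha_i=2^i-1$, so that $M=\{2^i-1:0\le i\le t\}$. A difference $2^i-2^j$ with $i\ne j$ equals $\pm2^{\min(i,j)}(2^{|i-j|}-1)$, which determines $(i,j)$. These differences have absolute value less than $2^t$, so they remain distinct modulo $2^{t+1}$. Thus every $t$-gate NOR network without self-reading edges, with arbitrary delays $L\ge1$ and zero history, is simulated exactly, on fixed residue classes, by a one-heap subtraction game with $5\beta-t-2+|\mathcal E|$ moves.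
\end{remark}

\section{A binary counter from seven gates}\label{sec:counter}

We now want a network with a fixed number of edges, delays at most $N$, and period exponential in $N$. A gate $b$ that is read with delay $N$ keeps $N$ bits in circulation. We group time into blocks of length $N$, regard the values of $b$ in the $j$th block as the binary digits of a number $V_j$, least significant first, and make the network subtract $1$ at each pass.

Recall how $V-1$ is formed modulo $2^N$ for $0\le V<2^N$. If the lowest $1$ of $V$ is bit $m$, then bits $0,\dots,m$ are flipped and the others kept; if $V=0$, all bits are flipped. In both cases bit $i$ is flipped exactly when bits $0,\dots,i-1$ of $V$ are all $0$. So we need a \emph{borrow} signal $w$ that is set to $1$ at the start of each block and survives as long as the old bits are $0$, together with the rule $b(q)=b(q-N)\oplus w(q)$. The pulse $p$ of Lemma~\ref{lem:pulse} marks the starts of blocks. Four NOR gates $g_1,g_2,g_3,b$ compute the sum modulo $2$ from $b(q-N)$ and the negated borrow $\bar w$. The first of them turns out to be $w(q)\wedge\neg b(q-N)$, which is the outgoing borrow;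 counting down therefore needs no further gate.

Let $N\ge2$. The seven signals $p,\bar w,g_1,g_2,g_3,b,r$ vanish at negative times and satisfy, for $q\ge0$,
\begin{equation}\label{eq:counter}
\begin{aligned}
p(q)&=\operatorname{NOR}\{r(q-1)\}, & r(q)&=\operatorname{NOR}\{p(q-N+1)\},\\
\bar w(q)&=\operatorname{NOR}\{p(q),g_1(q-1)\}, & g_1(q)&=\operatorname{NOR}\{b(q-N),\bar w(q)\},\\
g_2(q)&=\operatorname{NOR}\{b(q-N),g_1(q)\}, & g_3(q)&=\operatorname{NOR}\{\bar w(q),g_1(q)\},\\
b(q)&=\operatorname{NOR}\{g_2(q),g_3(q)\}.
\end{aligned}
\end{equation}
Number the gates $1,\dots,7$ in the order $p,\bar w,g_1,g_2,g_3,b,r$. No gate reads itself, and each of the seven edges with delay $0$ has a later gate reading an earlier one. So \eqref{eq:counter} is a network in the sense of Definition~\ref{def:network}, with $12$ edges.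

\begin{lemma}\label{lem:count}
Let $V_j=\sum_{i=0}^{N-1}b(jN+i)2^i$. Then $V_j\equiv-(j+1)\pmod{2^N}$ for all $j\ge-1$.
\end{lemma}

\begin{proof}
For $q\ge0$ put $w(q)=\neg\bar w(q)=p(q)\vee g_1(q-1)$, and abbreviate $w=w(q)$, $b'=b(q-N)$. Then
\begin{equation}\label{eq:g}
\begin{aligned}
g_1(q)&=\neg b'\wedge w,\\
g_2(q)&=\neg b'\wedge\neg g_1(q)=\neg b'\wedge(b'\vee\neg w)=\neg b'\wedge\neg w,\\
g_3(q)&=w\wedge\neg g_1(q)=w\wedge(b'\vee\neg w)=w\wedge b'.
\end{aligned}
\end{equation}
Thus $g_2(q)\vee g_3(q)=1$ exactly when $b'=w$, and $b(q)=b'\oplus w$. Together with Lemma~\ref{lem:pulse} this gives, for $q\ge0$,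
\begin{equation}\label{eq:bw}
b(q)=b(q-N)\oplus w(q),\qquad
w(q)=\begin{cases}1&\text{if }N\mid q,\\ w(q-1)\wedge\neg b(q-1-N)&\text{if }N\nmid q.\end{cases}
\end{equation}
Fix $j\ge0$. For $1\le i<N$ the bit $b(jN+i-1-N)$ is bit $i-1$ of $V_{j-1}$. Induction on $i$ shows that, for $0\le i<N$,
\begin{equation}\label{eq:borrow}
w(jN+i)=1\iff\text{bits }0,\dots,i-1\text{ of }V_{j-1}\text{ are all }0 .
\end{equation}
By the first formula in \eqref{eq:bw}, bit $i$ of $V_j$ is bit $i$ of $V_{j-1}$, flipped exactly in that case. Hence $V_j\equiv V_{j-1}-1\pmod{2^N}$. The zero history gives $V_{-1}=0$.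
\end{proof}

For $N=2$ the recurrences \eqref{eq:bw} run as follows; the blocks of $b$, read with the least significant bit first, are $V_0,\dots,V_3=3,2,1,0$.
\[
\begin{array}{c|cc|cc|cc|cc}
q&0&1&2&3&4&5&6&7\\ \hline
p(q)&1&0&1&0&1&0&1&0\\
b(q-2)&0&0&1&1&0&1&1&0\\
w(q)&1&1&1&0&1&1&1&0\\
b(q)&1&1&0&1&1&0&0&0
\end{array}
\]

\begin{lemma}\label{lem:period}
For the seven signals of \eqref{eq:counter}:
\begin{enumerate}
\item[(i)] each signal $y$ satisfies $y(q+N2^N)=y(q)$ for all $q\ge0$;
\item[(ii)] every common eventual period of the seven signals is divisible by $N2^N$;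
\item[(iii)] each signal takes the value $0$ infinitely often.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The signals $p$ and $r$ have period $N$ on $q\ge0$ by Lemma~\ref{lem:pulse}. Since $0\le V_j<2^N$, Lemma~\ref{lem:count} gives $V_{j+2^N}=V_j$ for $j\ge-1$, so $b$ has period $N2^N$ on $q\ge-N$. By \eqref{eq:borrow}, $w(q)$ for $q\ge0$ depends only on $q\bmod N$ and $V_{\lfloor q/N\rfloor-1}$, so $w$ has period $N2^N$ on $q\ge0$. By \eqref{eq:g}, the values of $\bar w,g_1,g_2,g_3$ at time $q\ge0$ are functions of $w(q)$ and $b(q-N)$.

(ii) Let $Q$ be a common eventual period. For large $j$ we have $p(jN+Q)=p(jN)=1$, so $N\mid Q$. Put $J=Q/N$. Then $V_{j+J}=V_j$ for large $j$, so $2^N\mid J$ by Lemma~\ref{lem:count}.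

(iii) We have $p(q)=0$ when $N\nmid q$ (here $N\ge2$ is used), $r(q)=0$ when $N\mid q+1$, and $\bar w(q)=0$ when $N\mid q$. The bit $b(jN)$ is the parity of $V_j$, that is, of $j+1$, so $b$ takes both values infinitely often. By \eqref{eq:g}, $g_1(q)=g_2(q)=0$ when $b(q-N)=1$, and $g_3(q)=0$ when $b(q-N)=0$.
\end{proof}

\section{The games}\label{sec:games}

Seven gates require a Sidon set with eight elements. Its $8\cdot7=56$ differences are distinct nonzero residues, so $\beta\ge57$, and this value is attained.

\begin{lemma}\label{lem:sidon}
The set $M=\{0,1,3,13,32,36,43,52\}$ is a Sidon set modulo $57$.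
\end{lemma}

\begin{proof}
The differences $m-m'$ with $m>m'$, grouped by $m'$, are
\[
\begin{array}{r|l}
m'&m-m'\\ \hline
0&1,\ 3,\ 13,\ 32,\ 36,\ 43,\ 52\\
1&2,\ 12,\ 31,\ 35,\ 42,\ 51\\
3&10,\ 29,\ 33,\ 40,\ 49\\
13&19,\ 23,\ 30,\ 39\\
32&4,\ 11,\ 20\\
36&7,\ 16\\
43&9
\end{array}
\]
In increasing order these are the $28$ distinct numbers
\begin{gather*}
1,2,3,4,7,9,10,11,12,13,16,19,20,23,\\
29,30,31,32,33,35,36,39,40,42,43,49,51,52.
\end{gather*}
Their negatives modulo $57$ are
\begin{gather*}
5,6,8,14,15,17,18,21,22,24,25,26,27,28,\\
34,37,38,41,44,45,46,47,48,50,53,54,55,56,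
\end{gather*}
and the two lists are disjoint. So all $56$ differences are distinct.
\end{proof}

Take $\beta=57$, $B=570$, $t=7$, and assign the nonzero elements of $M$ to the gates in increasing order:
\[
\alpha_p=1,\quad\alpha_{\bar w}=3,\quad\alpha_{g_1}=13,\quad\alpha_{g_2}=32,\quad\alpha_{g_3}=36,\quad\alpha_b=43,\quad\alpha_r=52 .
\]
The twelve edges of \eqref{eq:counter}, written $i\leftarrow j$ when $i$ reads $j$, give the following moves $s=10(\alpha_i-\alpha_j)+570L$.
\[
\begin{array}{c|c|c||c|c|c}
\text{edge}&L&s&\text{edge}&L&s\\ \hline
p\leftarrow r&1&60&g_2\leftarrow b&N&570N-110\\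
r\leftarrow p&N-1&570N-60&g_2\leftarrow g_1&0&190\\
\bar w\leftarrow p&0&20&g_3\leftarrow\bar w&0&330\\
\bar w\leftarrow g_1&1&470&g_3\leftarrow g_1&0&230\\
g_1\leftarrow b&N&570N-300&b\leftarrow g_2&0&110\\
g_1\leftarrow\bar w&0&100&b\leftarrow g_3&0&70
\end{array}
\]
By \eqref{eq:size}, $|S_0|=5\cdot57-7-2=276$, so $|S_0\cup S_{\mathcal E}|=276+12=288$. Only three of these moves depend on $N$.

It remains to transfer the period from the signals to the sequence $x$. One point needs care: an eventual period of $x$ says something about the signals only if it is a multiple of $570$. The clocks enforce this, because they are recognizable from the tail of $x$ and their pattern has no translational symmetry.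

\begin{proposition}\label{prop:xperiod}
Let $N\ge2$, let $X$ be a finite set of positive integers congruent to $2$ modulo $10$, and let $S=S_0\cup S_{\mathcal E}\cup X$ as above. Then $x_{n+570N2^N}=x_n$ for all $n\ge0$, and every eventual period of $x$ is divisible by $570N2^N$. In particular the least eventual period of $x$ is exactly $570N2^N$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sidon}, Proposition~\ref{prop:sim} applies: $x$ equals $1$ on the residues $0,1,4$ modulo $570$, equals $0$ on the dead residues, and lists the signal $y_i$ along the residue $10\alpha_i$. The first statement follows from Lemma~\ref{lem:period}(i).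

Let $P$ be an eventual period of $x$, and let $U$ be the set of residues $\tau$ modulo $570$ such that $x_n=1$ for all large $n\equiv\tau$. Lemma~\ref{lem:period}(iii) excludes the active residues, so $U=\{0,1,4\}$. If $\tau\in U$ and $n\equiv\tau+P$ is large, then $x_n=x_{n-P}=1$; hence $U+P\subseteq U$. From $0\in U$ we get $P\equiv0,1$ or $4\pmod{570}$. From $1\in U$ we get $1+P\in U$, and $2,5\notin U$, so $P\equiv0$. Put $Q=P/570$. For each gate $i$ and large $q$,
\[
y_i(q+Q)=x_{570q+10\alpha_i+P}=x_{570q+10\alpha_i}=y_i(q),
\]
so $N2^N\mid Q$ by Lemma~\ref{lem:period}(ii).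
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge288$ and $N\ge k$. The integers congruent to $2$ modulo $10$ strictly between $570$ and $570N-60$ are $572,582,\dots,570N-68$, and there are $57N-63\ge N\ge k-288$ of them. (Beyond $N\ge2$, this is the only use of $N\ge k$.) Let $X$ consist of $k-288$ of them. They lie outside $S_0$, whose elements are less than $570$, and outside $S_{\mathcal E}$, whose elements are divisible by $10$. So $S=S_0\cup S_{\mathcal E}\cup X$ has exactly $k$ elements, and the largest is $s_k=570N-60$.

The period of the nim-sequence is an eventual period of $x$, so it is divisible by $570N2^N$ by Proposition~\ref{prop:xperiod}. Since $570N=s_k+60$, the period is at least $(s_k+60)\,2^{(s_k+60)/570}\ge2^{s_k/570}$. For fixed $k\ge288$ we may let $N\to\infty$, and $2^{s/570}$ exceeds any given polynomial in $s$ for large $s$. So no polynomial in $s_k$, in particular none of degree $\binom k2$, bounds the period.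
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The upper bound is Lemma~\ref{lem:upper}, as $(k+1)^{s_k}\le(k+1)^n$. For the lower bound let $N=\lfloor(n+60)/570\rfloor$. Then $N\ge k+1$ because $n\ge570(k+1)$; also $570N-60\le n$ and $N>n/570-1$. The game of Theorem~\ref{thm:main} for this $N$ has $k$ moves and $s_k\le n$, so
\[
\pi_k(n)\ \ge\ 570N2^N\ \ge\ 570\cdot2^{\,n/570-1}\ \ge\ 2^{\,n/570}.
\]
Taking logarithms gives $\frac{\log2}{570}\,n\le\log\pi_k(n)\le n\log(k+1)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Assignment of Master's Thesis}, \texttt{https://core.ac.uk/download/211062419.pdf}.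

\end{thebibliography}
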